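\title{Proper additive group actions on affine space with non-finitely generated invariants}

\begin{abstract}
We construct fixed point free, locally trivial and proper actions of the additive group $\mathbb{G}_a$ on complex affine space whose rings of invariants are not finitely generated. This answers a question of Deveney and Finston in the negative. An example on $\mathbb{C}^8$ is obtained by realizing the five-dimensional example of Daigle and Freudenburg as a quotient by $\mathrm{SL}_2$; the same device recovers the kernel of any locally nilpotent derivation of a polynomial ring in $m$ variables from a locally trivial action on $\mathbb{C}^{m+5}$. An example on $\mathbb{C}^6$ is treated directly: its ring of invariants has an infinite-dimensional quotient whose maximal ideal has square zero. Counterexamples therefore exist on $\mathbb{C}^n$ for all $n\ge 6$. For $n\le 3$ the invariants are always finitely generated; the cases $n=4,5$ are not decided here.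
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{G}_a=(\mathbb{C},+)$ be the additive group and $B=\mathbb{C}^{[n]}=\mathbb{C}[x_1,\dots,x_n]$. A $\mathbb{C}$-linear derivation $D$ of $B$ is \emph{locally nilpotent} if every element of $B$ is killed by some power of $D$. Algebraic actions of $\mathbb{G}_a$ on $\mathbb{C}^n$ correspond to locally nilpotent derivations of $B$ through the formula
\[
b(\lambda\cdot x)=\bigl(\exp(\lambda D)b\bigr)(x)=\sum_{k\ge 0}\frac{\lambda^k}{k!}\,(D^kb)(x)\qquad(b\in B,\ \lambda\in\mathbb{C},\ x\in\mathbb{C}^n),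
\]
and the ring of invariants of the action is $A=\ker D$. ``Finitely generated'' always means finitely generated as a $\mathbb{C}$-algebra.

The action is \emph{fixed point free} if no point is fixed by all of $\mathbb{G}_a$. A point is fixed exactly when all the polynomials $Db$ vanish at it, so by the Nullstellensatz the action is fixed point free if and only if $D(B)$ generates the unit ideal of $B$. The action is \emph{proper} if the morphism
\[
\Gamma\colon \mathbb{G}_a\times\mathbb{C}^n\to\mathbb{C}^n\times\mathbb{C}^n,\qquad (\lambda,x)\mapsto(x,\lambda\cdot x),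
\]
is proper. Both conditions concern $\Gamma$. A stabilizer is a closed subgroup of $\mathbb{G}_a$, hence $0$ or $\mathbb{G}_a$, so the action is fixed point free if and only if $\Gamma$ is injective. Properness requires in particular that the image of $\Gamma$, the relation of lying in the same orbit, be closed. The fiber of $\Gamma$ over $(x,x)$ is the stabilizer of $x$, and $\mathbb{G}_a$ is not complete, so proper actions are fixed point free. Finally, the action is \emph{locally trivial} if $\mathbb{C}^n$ is covered by invariant affine open sets each of which is equivariantly isomorphic to a product $Y\times\mathbb{G}_a$, with $\mathbb{G}_a$ acting by translation on the second factor.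

The following question was posed by Deveney and Finston; it is Question 11.19 in \cite{Fr}, where it is listed as open.
\begin{quote}
Does every fixed point free (respectively, proper) $\mathbb{G}_a$-action on $\mathbb{C}^n$, for every $n\ge1$, have a finitely generated ring of invariants?
\end{quote}

There are good reasons to expect a positive answer. The simplest action without fixed points is the translation $\partial/\partial x_n$, with invariants $\mathbb{C}[x_1,\dots,x_{n-1}]$. More generally, if $D$ has a \emph{slice}, an element $\xi$ with $D\xi=1$, then $A\cong B/\xi B$ is finitely generated. Every nontrivial action is of this kind on a dense open set: if $f=Dg$ is a nonzero invariant, then $g/f$ is a slice on $\{f\neq0\}$, and the localization $A_f$ is finitely generated (see Section~\ref{sec:slices}). Finite generation can therefore fail only along the zeros of such $f$. For instance, Daigle and Freudenburg \cite{DF} proved that the kernel of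
\begin{equation}\label{eq:DF}
x^3\partial_s+s\,\partial_t+t\,\partial_u+x^2\partial_v\quad\text{on}\quad\mathbb{C}[x,s,t,u,v]
\end{equation}
is not finitely generated. Here one can take $g=v$ and $f=x^2$, and the hyperplane $x=0$ contains the fixed point set $x=s=t=0$. It is tempting to blame the fixed points.

Suppose now that there are invariants $f_i=Dg_i$, $1\le i\le r$, without common zero in $\mathbb{C}^n$. Each $A_{f_i}$ is finitely generated, and if $1=\sum c_if_i$ with $c_i\in A$, then $\sum c_ig_i$ is a slice and $A$ itself is finitely generated. But the Nullstellensatz provides the $c_i$ only in $B$. The ring $A$ may have maximal ideals that contain all the $f_i$; these are not images of points of $\mathbb{C}^n$, and the geometry of the action does not control $A$ at them. Our examples exploit this gap, and the answer to both parts of the question is no.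

A derivation of $\mathbb{C}[x_1,\dots,x_n]$ is \emph{triangular} if $Dx_i\in\mathbb{C}[x_1,\dots,x_{i-1}]$ for all $i$.

\begin{theorem}\label{thm:eight}
On $\mathbb{C}[x_1,x_2,x_3,x_4,s,t,u,v]$ put $p=x_1x_4-x_2x_3$ and
\[
D=x_1\partial_{x_3}+x_2\partial_{x_4}+(1+p)^3\partial_s+s\,\partial_t+t\,\partial_u+(1+p)^2\partial_v .
\]
Then $D$ is a triangular locally nilpotent derivation, its action on $\mathbb{C}^8$ is fixed point free, locally trivial and proper, and $\ker D$ is not finitely generated.
\end{theorem}

The proof is a short reduction to \eqref{eq:DF}. The same reduction applies to an arbitrary locally nilpotent derivation. Recall that a subalgebra $A'\subset A''$ is a \emph{retract} if some algebra homomorphism $A''\to A'$ restricts to the identity on $A'$.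

\begin{proposition}\label{prop:retract}
Let $\Delta$ be any locally nilpotent derivation of $B=\mathbb{C}^{[m]}$. On $B[x_1,\dots,x_5]$ let
\[
D=x_1\partial_{x_3}+x_2\partial_{x_4}+(1+p)\partial_{x_5}+\Delta,\qquad p=x_1x_4-x_2x_3,
\]
where $\Delta$ kills the $x_i$. Then $D$ is a locally nilpotent derivation whose action on $\mathbb{C}^{m+5}$ is locally trivial, fixed point free and proper. If $\ker D$ is finitely generated, then so is $\ker\Delta$. More precisely, $\ker\Delta$ is a retract of $(\ker D)^{\mathrm{SL}_2}$, where $\mathrm{SL}_2$ acts by left multiplication on the columns $\binom{x_1}{x_2}$ and $\binom{x_3}{x_4}$ and trivially on $B[x_5]$.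
\end{proposition}

The second example lives in lower dimension, and the proof that its invariants are not finitely generated is self-contained.

\begin{theorem}\label{thm:six}
Let $B=\mathbb{C}[x_1,x_2,y_1,y_2,y_3,w]$, put $x_3=1+x_1^3y_2-x_2^3y_1$, and let
\[
Dx_1=Dx_2=0,\qquad Dy_1=x_1^3,\quad Dy_2=x_2^3,\quad Dy_3=x_3^3,\qquad Dw=(x_1x_2x_3)^2 .
\]
Then $D$ is a triangular locally nilpotent derivation, its action on $\mathbb{C}^6$ is fixed point free, locally trivial and proper, and $\ker D$ is not finitely generated. Consequently, for every $n\ge6$ there is such an action on $\mathbb{C}^n$ whose invariants are not finitely generated. For $n\le3$ every $\mathbb{G}_a$-action on $\mathbb{C}^n$ has finitely generated invariants.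
\end{theorem}

We do not settle the cases $n=4$ and $n=5$. Section~\ref{sec:slices} contains the criterion for properness used throughout, Section~\ref{sec:SL2} proves Theorem~\ref{thm:eight} and Proposition~\ref{prop:retract}, and Sections~\ref{sec:setup}--\ref{sec:quotient} prove Theorem~\ref{thm:six}.

\section{Slices and properness}\label{sec:slices}

We recall three standard facts.

\emph{Triangular derivations are locally nilpotent.} By the Leibniz rule the elements killed by a power of $D$ form a subalgebra. It contains $x_i$ as soon as it contains $Dx_i$, so induction on $i$ applies.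

\emph{Localization.} If $D$ is a locally nilpotent derivation of a domain $B$ and $0\ne f\in A=\ker D$, then $D(b/f^k)=(Db)/f^k$ defines a locally nilpotent derivation of $B_f=B[1/f]$ with kernel $A_f$.

\emph{Slice theorem.} If a locally nilpotent derivation $D$ of a $\mathbb{C}$-algebra $B'$ has a slice $\xi$, then $B'=(\ker D)[\xi]$ is a polynomial ring in $\xi$ over $\ker D$, and $D=d/d\xi$. In particular $\ker D\cong B'/\xi B'$ is finitely generated if $B'$ is, and in that case the action on $\operatorname{Spec}B'=\operatorname{Spec}(\ker D)\times\mathbb{G}_a$ is by translation.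

\begin{lemma}\label{lem:criterion}
Let $D$ be a locally nilpotent derivation of $B=\mathbb{C}^{[n]}$. Suppose there are $g_1,\dots,g_r\in B$ such that the elements $f_i=Dg_i$ lie in $\ker D$ and generate the unit ideal of $B$. Then the action is fixed point free, locally trivial and proper.
\end{lemma}

\begin{proof}
We may discard the $f_i$ that are zero. The ideal generated by $D(B)$ contains the $f_i$, so the action is fixed point free. The invariant affine open sets $\{f_i\neq0\}$ cover $\mathbb{C}^n$, and $g_i/f_i$ is a slice in $B_{f_i}$; by the slice theorem the action is locally trivial. The comorphism of $\Gamma$ is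
\[
B\otimes B\to B[\lambda],\qquad a\otimes b\mapsto a\exp(\lambda D)b .
\]
Its image is a ring containing $B$. Since $D^2g_i=0$, it also contains $\exp(\lambda D)g_i-g_i=\lambda f_i$. Writing $1=\sum c_if_i$ with $c_i\in B$, we find that the image contains $\lambda=\sum c_i\,\lambda f_i$. So the comorphism is surjective, $\Gamma$ is a closed immersion, and closed immersions are proper.
\end{proof}

Coefficients $c_i$ in $B$ are enough for this argument, whereas a slice needs them in $\ker D$. The next two lemmas give the assertions of Theorem~\ref{thm:six} about dimensions other than $6$.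

\begin{lemma}\label{lem:morevars}
Let $D$ be as in Lemma~\ref{lem:criterion}, with kernel $A$, and extend $D$ to $B[z_1,\dots,z_k]$ by $Dz_j=0$. The extension satisfies the hypotheses of Lemma~\ref{lem:criterion}, it is triangular if $D$ is, and its kernel is finitely generated only if $A$ is.
\end{lemma}

\begin{proof}
The extension acts on the coefficients of a polynomial in the $z_j$. So it is locally nilpotent, the same $g_i$ serve, and the kernel is $A[z_1,\dots,z_k]$, which has $A$ as a quotient.
\end{proof}

\begin{lemma}\label{lem:lowdim}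
If $n\le3$, the kernel $A$ of every locally nilpotent derivation $D$ of $B=\mathbb{C}^{[n]}$ is finitely generated.
\end{lemma}

\begin{proof}
If $D=0$, then $A=B$. Otherwise choose $b\in B$ and $k\ge1$ with $D^kb\neq0=D^{k+1}b$, and put $g=D^{k-1}b$, $f=Dg$. By the slice theorem $B_f=A_f[g/f]$, so the field $L=\operatorname{Frac}A$ has transcendence degree $n-1\le2$ over $\mathbb{C}$. Moreover $A=L\cap B$: if $c\in B$ and $ca'=a$ with $a,a'\in A$, $a'\neq0$, then $a'Dc=0$. Zariski's theorem \cite{Za} states that $L\cap\mathbb{C}^{[n]}$ is finitely generated for every field $L$ with $\mathbb{C}\subset L\subset\mathbb{C}(x_1,\dots,x_n)$ of transcendence degree at most $2$.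
\end{proof}

\section{Fixed points hidden in a quotient by $\mathrm{SL}_2$}\label{sec:SL2}

An action without fixed points can acquire them on passing to the quotient by a second, commuting group: it suffices that at some points $\mathbb{G}_a$ move along the orbits of that group. If the second group is reductive, finite generation of invariants descends to the quotient. So we try to write a given action with non-finitely generated invariants as such a quotient.

View $\mathbb{C}^4$ as the space of matrices $M=\left(\begin{smallmatrix}x_1&x_3\\x_2&x_4\end{smallmatrix}\right)$, with determinant $p=x_1x_4-x_2x_3$. The derivation $x_1\partial_{x_3}+x_2\partial_{x_4}$ generates the right multiplication by $\left(\begin{smallmatrix}1&\lambda\\0&1\end{smallmatrix}\right)$, which commutes with left multiplication by $\mathrm{SL}_2$ and preserves $p$. We have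
\[
\mathbb{C}[x_1,\dots,x_4]^{\mathrm{SL}_2}=\mathbb{C}[p].
\]
This is the first fundamental theorem for two vectors, and it can be seen directly: a matrix of determinant $c\neq0$ lies in the orbit of $\operatorname{diag}(1,c)$, so an invariant $\psi$ agrees with the polynomial $\psi(\operatorname{diag}(1,p))$ in $p$ on a dense set. We also use Hilbert's finiteness theorem: if a reductive group $G$ acts rationally by automorphisms on a finitely generated $\mathbb{C}$-algebra, then the algebra of invariants is finitely generated. Here ``rationally'' means that every element lies in a finite-dimensional $G$-stable subspace on which $G$ acts algebraically; this property passes to $G$-stable subalgebras.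

\begin{example}\label{ex:five}
Let $D=x_1\partial_{x_3}+x_2\partial_{x_4}+(1+p)\partial_{x_5}$ on $\mathbb{C}[x_1,\dots,x_5]$. The invariants $x_1=Dx_3$, $x_2=Dx_4$ and $1+p=Dx_5$ have no common zero, because $p$ vanishes where $x_1$ and $x_2$ do. So the action on $\mathbb{C}^5$ is locally trivial and proper. On the $\mathrm{SL}_2$-invariants $\mathbb{C}[p,x_5]$, however, $D$ induces $(1+p)\partial_{x_5}$, which fixes every point of the line $p=-1$. Over this line $\mathbb{G}_a$ changes only the matrix $M$, inside its $\mathrm{SL}_2$-orbit. The hidden fixed points have an algebraic effect: $D$ has no slice. Indeed, the equivariant projection $\rho$ onto the $\mathrm{SL}_2$-invariants commutes with $D$, so $D\xi=1$ would give $D\rho(\xi)=1$ with $\rho(\xi)\in\mathbb{C}[p,x_5]$, while $D$ maps $\mathbb{C}[p,x_5]$ into the ideal $(1+p)$.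
\end{example}

\begin{lemma}\label{lem:SL2}
Let $E=\mathbb{C}[z_1,\dots,z_r]$, and let $D$ be a derivation of $E[x_1,\dots,x_4]$ with $Dx_1=Dx_2=0$, $Dx_3=x_1$, $Dx_4=x_2$ and $Dz_j\in E[p]$ for all $j$. Let $\mathrm{SL}_2$ act on $M$ by left multiplication and trivially on $E$. Then $Dp=0$, the group $\mathrm{SL}_2$ preserves $\ker D$, and $(\ker D)^{\mathrm{SL}_2}=\ker(D|_{E[p]})$. This ring is finitely generated if $\ker D$ is.
\end{lemma}

\begin{proof}
We have $Dp=x_1x_2-x_2x_1=0$, so $D$ preserves $E[p]$. Let $\gamma$ be the ring automorphism given by an element of $\mathrm{SL}_2$. It transforms the pairs $(x_1,x_2)$ and $(x_3,x_4)$ by the same matrix, and $D$ sends the second pair to the first and the first to $0$; hence $\gamma D=D\gamma$ on $x_1,\dots,x_4$. The same holds on $z_j$, since $\gamma$ fixes both $z_j$ and $Dz_j$. So $\gamma$ commutes with $D$, and $\mathrm{SL}_2$ acts rationally on $\ker D$. Expanding in monomials in the $z_j$ gives $E[x_1,\dots,x_4]^{\mathrm{SL}_2}=E[p]$, whence $(\ker D)^{\mathrm{SL}_2}=\ker D\cap E[p]$. The last assertion is Hilbert's theorem.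
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eight}]
The derivation $D$ is triangular for the order $x_1,x_2,x_3,x_4,s,t,u,v$. The elements $x_1=Dx_3$, $x_2=Dx_4$ and $(1+p)^3=Ds$ lie in $\ker D$, and they generate the unit ideal because $(1+p)^3\equiv1$ modulo $(x_1,x_2)$. Lemma~\ref{lem:criterion} gives the three properties of the action. Apply Lemma~\ref{lem:SL2} with $E=\mathbb{C}[s,t,u,v]$. In the variable $x=1+p$, the restriction of $D$ to $E[p]=\mathbb{C}[x,s,t,u,v]$ is the derivation \eqref{eq:DF}, whose kernel is not finitely generated \cite{DF}. Hence $\ker D$ is not finitely generated.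
\end{proof}

This proof uses two features of \eqref{eq:DF}: the variable $x$ is invariant, and a power of it lies in the image of the derivation. A general $\Delta$ has no such variable, so in Proposition~\ref{prop:retract} we supply one, together with a variable $x_5$ that maps to it, and afterward restrict to the line of fixed points of Example~\ref{ex:five}.

\begin{proof}[Proof of Proposition~\ref{prop:retract}]
The derivation $D$ is the sum of $\Delta$ and of the triangular derivation of Example~\ref{ex:five}. They involve disjoint sets of variables, so they commute, and a sum of two commuting locally nilpotent derivations is locally nilpotent by the binomial formula. Lemma~\ref{lem:criterion} applies with $x_1$, $x_2$, $1+p$. By Lemma~\ref{lem:SL2} with $E=B[x_5]$, the ring $(\ker D)^{\mathrm{SL}_2}$ is the kernel of $D$ on $B[p,x_5]$, and it is finitely generated if $\ker D$ is. Let $\varphi\colon B[p,x_5]\to B$ be the $B$-algebra homomorphism with $p\mapsto-1$, $x_5\mapsto0$. Then $\varphi D=\Delta\varphi$. By the Leibniz rule it suffices to check this on generators: both sides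 equal $\Delta$ on $B$, both kill $p$, and $\varphi(Dx_5)=\varphi(1+p)=0=\Delta\varphi(x_5)$. So $\varphi$ maps $(\ker D)^{\mathrm{SL}_2}$ into $\ker\Delta$, and it is the identity on $\ker\Delta\subset(\ker D)^{\mathrm{SL}_2}$. As a homomorphic image of $(\ker D)^{\mathrm{SL}_2}$, the ring $\ker\Delta$ is finitely generated if $\ker D$ is.
\end{proof}

\section{The action on $\mathbb{C}^6$: model and grading}\label{sec:setup}

From now on $B$, $D$ and $x_3$ are as in Theorem~\ref{thm:six}, $A=\ker D$ and $h=(x_1x_2x_3)^2$. The letter $n$ now denotes a degree in $w$. We have $Dx_3=x_1^3x_2^3-x_2^3x_1^3=0$, and $D$ is triangular for the order $x_1,x_2,y_1,y_2,y_3,w$. The elements $x_i^3=Dy_i$ lie in $A$, and they generate the unit ideal of $B$ because $x_3\equiv1$ modulo $(x_1,x_2)$. By Lemma~\ref{lem:criterion} the action is fixed point free, locally trivial and proper. In view of Lemmas~\ref{lem:morevars} and~\ref{lem:lowdim}, it remains to prove that $A$ is not finitely generated. We shall use the following test.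

\begin{lemma}\label{lem:squarezero}
Let $C=\mathbb{C}\oplus J$ be a $\mathbb{C}$-algebra, where $J$ is an infinite-dimensional subspace with $J^2=0$. Then $C$ is not finitely generated, and neither is any algebra that has $C$ as a quotient.
\end{lemma}

\begin{proof}
After subtracting constants, finitely many generators of $C$ could be taken in $J$. Their products vanish, so together with $1$ they would span $C$ as a vector space.
\end{proof}

\begin{example}\label{ex:model}
Let $A'=\mathbb{C}+x\,\mathbb{C}[x,w]\subset\mathbb{C}[x,w]$, with basis $1$ and $x^aw^b$ ($a\ge1$, $b\ge0$). Put $e_n=xw^n$. As a module over the subring $\mathbb{C}[x]$ of elements free of $w$, the ring $A'$ is generated by $1$ and the $e_n$, $n\ge1$. The ideal $xA'$ has basis $x$ and $x^aw^b$ with $a\ge2$, so $1,e_1,e_2,\dots$ form a basis of $A'/xA'$. Since $e_ne_m=x\,e_{n+m}\in xA'$, Lemma~\ref{lem:squarezero} shows that $A'$ is not finitely generated.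
\end{example}

The ring $A$ has the same shape. Let $B_0=\mathbb{C}[x_1,x_2,y_1,y_2,y_3]$ and $D_0=D|_{B_0}$, so that $B=B_0[w]$, and let $A_{\le n}$ be the set of elements of $A$ of degree at most $n$ in $w$. The role of $\mathbb{C}[x]$ is played by $R=A_{\le0}=\ker D_0$. In Section~\ref{sec:R} we compute $R$ and show that the leading coefficient of an invariant of positive degree in $w$ lies in the proper ideal $(x_1,x_2,x_3)R$. In Section~\ref{sec:forms} we construct invariants $e_{i,n}=x_iw^n+\cdots$. In Section~\ref{sec:quotient} we show that for a suitable maximal ideal $\mathfrak{m}$ of $R$ the quotient $A/\mathfrak{m}A$ has basis $1$, $e_{i,n}$, and that all products of the $e_{i,n}$ vanish in it.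

\subsection*{The derivation in seven variables}
The formulas for $D$ are symmetric in the indices $1,2,3$, except for the definition of $x_3$. Let $\widetilde B=\mathbb{C}[X_1,X_2,X_3,Y_1,Y_2,Y_3,W]$ and
\[
\widetilde DX_i=0,\qquad \widetilde DY_i=X_i^3,\qquad \widetilde DW=(X_1X_2X_3)^2 .
\]
The action of $\widetilde D$ on $\mathbb{C}^7$ has the fixed points $X_1=X_2=X_3=0$. The hypersurface $X_3=1+X_1^3Y_2-X_2^3Y_1$ is invariant, it is a graph over $\mathbb{C}^6$, and it misses the fixed points. Our action is the restriction to it: the homomorphism $\pi\colon\widetilde B\to B$ with $X_i\mapsto x_i$, $Y_i\mapsto y_i$, $W\mapsto w$ satisfies $\pi\widetilde D=D\pi$ on generators, hence everywhere. In particular $\pi(\ker\widetilde D)\subset A$.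

\subsection*{The choice of $h$}
If $h$ were equal to $D_0g$ for some $g\in B_0$, then $w'=w-g$ would be an invariant with $B=B_0[w']$, and $A=R[w']$ would be no more complicated than $R$. This happens, for example, for any $h\in(x_1^3,x_2^3,x_3^3)R$. The element $h=(x_1x_2x_3)^2$ just fails to be of this form: for $\{i,j,k\}=\{1,2,3\}$ we have $x_ih=D_0\bigl(y_i(x_jx_k)^2\bigr)$, which gives the invariants
\begin{equation}\label{eq:e1}
e_{i,1}=x_iw-y_i(x_jx_k)^2,
\end{equation}
but Proposition~\ref{prop:leading} will show that $h\notin D_0(B_0)$.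

\subsection*{The grading}
We look for gradings of $B$ for which the variables, $x_3$ and $D$ are homogeneous. If $x_i$ has weight $d_i$ and $D$ has weight $\delta$, then $y_i$ has weight $3d_i-\delta$ and $w$ has weight $2(d_1+d_2+d_3)-\delta$. Homogeneity of $x_3=1+x_1^3y_2-x_2^3y_1$ forces $d_3=0$ and $\delta=3d_1+3d_2$, while $d_1,d_2$ stay free. So we grade $B$ by $\mathbb{Z}^2$, with $d_1=(1,0)$, $d_2=(0,1)$, $d_3=(0,0)$, $\delta=(3,3)$ and
\[
\operatorname{wt}y_1=(0,-3),\quad \operatorname{wt}y_2=(-3,0),\quad \operatorname{wt}y_3=(-3,-3),\quad \operatorname{wt}w=-\mathbf{1},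
\]
where $\mathbf{1}=(1,1)$. Since $D$ is homogeneous, the homogeneous components of an invariant are invariants of no larger degree in $w$; thus $A$ and each $A_{\le n}$ are graded. We give the variables of $\widetilde B$ the weights of their images, so that $\pi$ preserves weights.

\section{The ring $R$ and leading coefficients}\label{sec:R}

Besides $x_1,x_2,x_3$, the evident elements of $\ker D_0$ are the ``determinants'' $x_i^3y_j-x_j^3y_i$. One of them is $x_3-1$. The other two are
\[
q_1=x_1^3y_3-x_3^3y_1,\qquad q_2=x_2^3y_3-x_3^3y_2,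
\]
of weights $(0,-3)$ and $(-3,0)$. Eliminating $y_3$ gives the relation
\[
x_1^3q_2-x_2^3q_1=-x_3^3(x_1^3y_2-x_2^3y_1)=-x_3^3(x_3-1).
\]
Let $S=\mathbb{C}[X_1,X_2,X_3,Q_1,Q_2]$ and
\[
\Phi=X_1^3Q_2-X_2^3Q_1+X_3^3(X_3-1),\qquad R'=S/(\Phi).
\]
The kernel of $D_0$ is easy to compute after inverting $x_1$ or $x_2$. To return from the localizations we need $X_1,X_2$ to be a regular sequence on $R'$.

\begin{lemma}\label{lem:regular}
The element $X_1$ is not a zero divisor in $R'$. If $a\in R'$ and $X_2^la\in X_1^kR'$ for some $k,l\ge0$, then $a\in X_1^kR'$.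
\end{lemma}

\begin{proof}
In a polynomial ring, a variable $X$ that does not divide a polynomial $\Psi$ is not a zero divisor modulo $\Psi$: if $Xa=\Psi b$, then the prime $X$ divides $b$, and so $\Psi$ divides $a$. This applies to $X_1$ and $\Phi$. It also applies to $X_2$ and $\Phi|_{X_1=0}=-X_2^3Q_1+X_3^3(X_3-1)$, so $X_2$ is not a zero divisor in $R'/X_1R'$. Now let $X_2^la=X_1^kb$ with $k\ge1$. Then $a=X_1a'$, and canceling $X_1$ gives $X_2^la'=X_1^{k-1}b$. Induction on $k$ finishes the proof.
\end{proof}

\begin{proposition}\label{prop:R}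
The homomorphism $R'\to B_0$, $X_i\mapsto x_i$, $Q_i\mapsto q_i$, is injective with image $R=\ker D_0$. For $i=1,2$ the kernel of $D_0$ on $B_0[1/x_i]$ is $R[1/x_i]$.
\end{proposition}

\begin{proof}
After inverting $x_1$ we can solve $y_2=(x_3-1+x_2^3y_1)/x_1^3$ and $y_3=(q_1+x_3^3y_1)/x_1^3$. So $B_0[1/x_1]=\mathbb{C}[x_1^{\pm1},x_2,x_3,q_1,y_1]$, and the five elements $x_1,x_2,x_3,q_1,y_1$ are algebraically independent, since they generate a field of transcendence degree $5$. In these coordinates $D_0=x_1^3\partial_{y_1}$, with kernel $\mathbb{C}[x_1^{\pm1},x_2,x_3,q_1]$. On the other hand $\Phi=0$ can be solved for $Q_2$ once $X_1$ is inverted, so $R'[1/X_1]=\mathbb{C}[X_1^{\pm1},X_2,X_3,Q_1]$ maps isomorphically onto this kernel. Since $X_1$ is not a zero divisor, $R'\to R'[1/X_1]$ is injective, and hence so is $R'\to B_0$; we identify $R'$ with its image. After inverting $x_2$ we have $y_1=(1-x_3+x_1^3y_2)/x_2^3$ and $y_3=(q_2+x_3^3y_2)/x_2^3$, and the same argument shows that the kernel of $D_0$ on $B_0[1/x_2]$ is $\mathbb{C}[x_1,x_2^{\pm1},x_3,q_2]=R'[1/x_2]$.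

An element of $\ker D_0$ can thus be written as $\alpha/x_1^k=\beta/x_2^l$ with $\alpha,\beta\in R'$. Then $x_2^l\alpha\in x_1^kR'$, so $\alpha\in x_1^kR'$ by Lemma~\ref{lem:regular}, and the element lies in $R'$.
\end{proof}

From now on $R=S/(\Phi)$. Let
\[
I=(x_1,x_2,x_3)R\ \subset\ \mathfrak{m}=(x_1,x_2,x_3,q_1,q_2)R .
\]
Since $\Phi$ has no constant term, $R/\mathfrak{m}=\mathbb{C}$. Thus $\mathfrak{m}$ is a point of the hypersurface $\operatorname{Spec}R\subset\mathbb{C}^5$, its origin, although $\mathfrak{m}B=IB=B$: no point of $\mathbb{C}^6$ lies over it. This is the point at which finite generation will fail. The ideal $\mathfrak{m}$ is generated by homogeneous elements and $R/\mathfrak{m}$ is concentrated in weight $0$, so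
\begin{equation}\label{eq:nonzero}
\text{every homogeneous element of $R$ of nonzero weight lies in $\mathfrak{m}$.}
\end{equation}
In weight $0$ there is no such rule: $x_3\in\mathfrak{m}$, but $x_3-1\notin\mathfrak{m}$.

The leading coefficient $a$ of an invariant makes the equation $D_0g'=ah$ solvable in $B_0$. On $\{x_1\neq0\}$ and on $\{x_2\ne0\}$ this equation has obvious solutions; a global solution exists only if these can be corrected by invariants so as to agree, and this restricts $a$.

\begin{proposition}\label{prop:leading}
Let $f=aw^n+gw^{n-1}+\cdots\in A$ with $n\ge1$ and coefficients in $B_0$. Then $a\in I$.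
\end{proposition}

\begin{proof}
The coefficients of $w^n$ and $w^{n-1}$ in $Df=0$ give $D_0a=0$ and $nah+D_0g=0$. So $a\in R$, and $g'=-g/n$ satisfies $D_0g'=ah$. Let $b_1=x_2^2x_3^2y_1/x_1$ and $b_2=x_1^2x_3^2y_2/x_2$, so that $D_0b_1=D_0b_2=h$. By Proposition~\ref{prop:R}, $g'-ab_1\in R[1/x_1]$ and $g'-ab_2\in R[1/x_2]$. Subtracting, we get
\[
a(b_2-b_1)=\frac{a\,x_3^2(x_1^3y_2-x_2^3y_1)}{x_1x_2}=\frac{a\,x_3^2(x_3-1)}{x_1x_2}\ \in\ R[1/x_1]+R[1/x_2].
\]
Put $c=ax_3^2(x_3-1)\in R$ and write $c/(x_1x_2)=\alpha/x_1^k+\beta/x_2^k$ with $k\ge1$ and $\alpha,\beta\in R$. Clearing denominators gives $x_2^{k-1}(cx_1^{k-1}-\alpha x_2)=\beta x_1^k$, so $cx_1^{k-1}-\alpha x_2\in x_1^kR$ by Lemma~\ref{lem:regular}. In particular $\alpha x_2\in x_1^{k-1}R$, and the lemma gives $\alpha=x_1^{k-1}\alpha'$ with $\alpha'\in R$. Canceling $x_1^{k-1}$ we obtain $c-\alpha'x_2\in x_1R$. Hence $c\in(x_1,x_2)R$.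

Now $R/(x_1,x_2)R=\mathbb{C}[X_3,Q_1,Q_2]/\bigl(X_3^3(X_3-1)\bigr)$. If $\bar a\in\mathbb{C}[X_3,Q_1,Q_2]$ represents $a$, then $X_3^3(X_3-1)$ divides $\bar aX_3^2(X_3-1)$, so $X_3$ divides $\bar a$. Thus $a\in(x_1,x_2,x_3)R$.
\end{proof}

As $1\notin I$, no invariant of positive degree in $w$ is monic; in particular $w-g\notin A$ for all $g\in B_0$, that is, $h\notin D_0(B_0)$.

\section{Invariants with leading term $x_iw^n$}\label{sec:forms}

Powers of the invariants \eqref{eq:e1} have leading terms $x_i^nw^n$. As in Example~\ref{ex:model}, we need the coefficient $x_i$ itself in every degree. We also record the second coefficient, which decides the borderline cases in Section~\ref{sec:quotient}.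

\begin{proposition}\label{prop:e}
For $i\in\{1,2,3\}$ and $n\ge1$ there is $e_{i,n}\in A$, homogeneous of weight $d_i-n\mathbf{1}$, of the form
\[
e_{i,n}=x_iw^n-n\,y_i(x_jx_k)^2w^{n-1}+(\text{terms of lower degree in }w),\qquad\{i,j,k\}=\{1,2,3\}.
\]
\end{proposition}

We construct these elements in the symmetric ring $\widetilde B$ and apply $\pi$.

\subsection*{Reduction to ternary forms}
In $\widetilde B[1/(X_1X_2X_3)]$ let $b_i=Y_i(X_jX_k)^2/X_i$. Then $\widetilde Db_i=\widetilde DW$, and $b_i$ has weight $(3d_i-\delta)+2(d_j+d_k)-d_i=-\mathbf{1}$. So $W-b_1$, $W-b_2$, $W-b_3$ are three invariants of weight $-\mathbf{1}$ that are monic in $W$ but have denominators. We take a homogeneous polynomial in them and ask that the denominators cancel up to one factor $X_i$. Let $F\in\mathbb{C}[T_1,T_2,T_3]$ be a form of degree $n$, let $O=(1,1,1)$, and let $F_\alpha=\frac1{\alpha!}\partial^\alpha F(O)$ be the coefficient of $z^\alpha$ in $F(O+z)$, for $\alpha\in\mathbb{Z}_{\ge0}^3$. Taylor's formula at the point $(W,W,W)$ and homogeneity give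
\begin{equation}\label{eq:taylor}
F(W-b_1,W-b_2,W-b_3)=\sum_\alpha(-1)^{|\alpha|}F_\alpha\,W^{n-|\alpha|}\,b^\alpha .
\end{equation}
This element is killed by $\widetilde D$ and has weight $-n\mathbf{1}$. We have $b^\alpha=Y^\alpha\prod_lX_l^{\,2\sum_{m\neq l}\alpha_m-\alpha_l}$. Put $\eta_i=1$ and $\eta_l=0$ for $l\neq i$. Then $X_i$ times \eqref{eq:taylor} lies in $\widetilde B$ as soon as
\begin{equation}\label{eq:star}
F_\alpha\neq0\quad\Longrightarrow\quad \alpha_l\le 2\sum_{m\neq l}\alpha_m+\eta_l\ \text{ for } l=1,2,3 .
\end{equation}
Suppose that \eqref{eq:star} holds and $F(O)=1$. Taking for $\alpha$ a unit vector shows that $\partial_lF(O)=0$ for $l\neq i$, and Euler's identity $\sum_l\partial_lF(O)=nF(O)$ then gives $\partial_iF(O)=n$. So $X_i$ times \eqref{eq:taylor} equals $X_iW^n-nX_ib_iW^{n-1}+\cdots$, and its image under $\pi$ has all the properties required of $e_{i,n}$. The allowance $\eta_i=1$ is essential: with all $\eta_l=0$, Euler's identity would force $F(O)=0$, in accordance with Proposition~\ref{prop:leading}. Permuting $T_1,T_2,T_3$ permutes the conditions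 \eqref{eq:star}, so it suffices to treat $i=1$.

\begin{example}\label{ex:two}
For $n=1$ take $F=T_1$, which gives \eqref{eq:e1}. For $n=2$ the first guess $T_1^2=1+2z_1+z_1^2$ violates \eqref{eq:star} through the term $z_1^2$. Adding $(T_3-T_1)(T_1-T_2)=(z_3-z_1)(z_1-z_2)$ removes this term:
\[
F=T_1T_2+T_1T_3-T_2T_3,\qquad F(O+z)=1+2z_1+z_1z_2+z_1z_3-z_2z_3 .
\]
Now \eqref{eq:star} holds, and
\[
e_{1,2}=x_1w^2-2y_1x_2^2x_3^2\,w+x_1^2x_2x_3\bigl(x_3^3y_1y_2+x_2^3y_1y_3-x_1^3y_2y_3\bigr).
\]
\end{example}

\subsection*{Weighted orders of vanishing}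
For general $n$ we count dimensions. Condition \eqref{eq:star} is linear in $F$, but the value $F(O)=1$ must also be achieved, so a lower bound for the space of solutions is not enough: we need an upper bound for the solutions that vanish at $O$. For this we impose conditions that imply \eqref{eq:star} and behave well under division.

Let $r_1=T_2-T_3$, $r_2=T_3-T_1$, $r_3=T_1-T_2$. In the projective plane, $r_l=0$ is the line that joins $O$ to the $l$-th coordinate point. For each $l$ choose $s_l\in\{T_m:m\neq l\}$, so that $\mathbb{C}[T_1,T_2,T_3]=\mathbb{C}[r_l,s_l,T_l]$. Give the monomial $r_l^as_l^kT_l^j$ the order $3a+k$, and let $\operatorname{ord}_lF$ be the least order of a monomial that occurs in $F$, with $\operatorname{ord}_l0=\infty$. This is a weighted order of vanishing at the $l$-th coordinate point. It is additive, $\operatorname{ord}_l(FG)=\operatorname{ord}_lF+\operatorname{ord}_lG$, because the product of the parts of least order is nonzero. We have $\operatorname{ord}_lr_l=3$, and $\operatorname{ord}_lr_m=0$ for $m\neq l$ because the monomial $T_l$ occurs in $r_m$.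 For $n\ge0$ let $V_n$ be the space of forms $F$ of degree $n$ with
\[
\operatorname{ord}_1F\ge n-1,\qquad\operatorname{ord}_2F\ge n,\qquad\operatorname{ord}_3F\ge n,
\]
and put $V_n=0$ for $n<0$. The cubic $r_1r_2r_3$ has all three orders equal to its degree, and this links $V_n$ to $V_{n-3}$.

\begin{lemma}\label{lem:star}
Every $F\in V_n$ satisfies \eqref{eq:star} for $i=1$.
\end{lemma}

\begin{proof}
Fix $l$. The form $F$ is a linear combination of monomials $r_l^as_l^kT_l^j$ with $a+k+j=n$ and $3a+k\ge n-\eta_l$, that is, $j\le2a+\eta_l$. Substitute $T=O+z$. Then $r_l$ becomes a linear form in the $z_m$ with $m\neq l$, $s_l$ becomes $1+z_m$ for some $m\neq l$, and $T_l$ becomes $1+z_l$. So every $z^\alpha$ in the expansion of the monomial has $\alpha_l\le j$ and $\sum_{m\neq l}\alpha_m\ge a$, whence $\alpha_l\le2\sum_{m\neq l}\alpha_m+\eta_l$.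
\end{proof}

\begin{lemma}\label{lem:dim}
For all $n\ge0$ we have $\dim V_n=\lfloor n/3\rfloor+1$, and there is $F\in V_n$ with $F(O)=1$.
\end{lemma}

\begin{proof}
\emph{Lower bound.} Let $\nu(n)$ be the number of pairs $(a,k)\in\mathbb{Z}_{\ge0}^2$ with $3a+k\le n-1$; it is $0$ for $n\le0$. For a form of degree $n$, the condition $\operatorname{ord}_lF\ge n$ is the vanishing of $\nu(n)$ coefficients, and $\operatorname{ord}_lF\ge n-1$ is the vanishing of $\nu(n-1)$ coefficients. Hence
\[
\dim V_n\ge c(n):=\binom{n+2}2-2\nu(n)-\nu(n-1).
\]
There are $n$ pairs with $a=0$, and the others are counted by $\nu(n-3)$, so $\nu(n)=n+\nu(n-3)$ for $n\ge0$. This gives $c(0)=1$, $c(1)=3-2-0=1$ and $c(2)=6-4-1=1$. For $n\ge3$ we have $\binom{n+2}2-\binom{n-1}2=3n$, and therefore $c(n)-c(n-3)=3n-2n-(n-1)=1$. Thus $c(n)=\lfloor n/3\rfloor+1$.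

\emph{Upper bound.} Let $V_n'=\{F\in V_n:F(O)=0\}$. We claim that $V_n'\subset r_1r_2r_3V_{n-3}$. For $n=0$ this holds since $V_0'=0$. Let $n\ge1$ and $F\in V_n'$. The only monomial $s_2^kT_2^{n-k}$ of order at least $n$ is $s_2^n$, so $F\equiv\kappa\,s_2^n$ modulo $r_2$ for a constant $\kappa$. Evaluating at $O$, where $r_2=0$ and $s_2=1$, gives $\kappa=F(O)=0$. So $r_2$ divides $F$, and the same argument with $l=3$ shows that $r_3$ does. These are non-proportional linear forms, so $r_2r_3$ divides $F$. Modulo $r_1$, write $s$ for the common image of $T_2$ and $T_3$. The condition $\operatorname{ord}_1F\ge n-1$ gives $F\equiv s^{n-1}(\kappa s+\kappa'T_1)$ in $\mathbb{C}[s,T_1]$, while $r_2r_3\equiv-(s-T_1)^2$. Since $s-T_1$ is prime to $s$, its square must divide the linear form $\kappa s+\kappa'T_1$, which therefore vanishes. Hence $F=r_1r_2r_3G$. If $n<3$, then $G=0$. Otherwise $G$ has degree $n-3$ and $\operatorname{ord}_lG=\operatorname{ord}_lF-3$ for all $l$, so $G\in V_{n-3}$.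

It follows that $\dim V_n\le1+\dim V'_n\le1+\dim V_{n-3}$, and induction gives $\dim V_n\le\lfloor n/3\rfloor+1$. So equality holds, and $\dim V_n'\le\dim V_{n-3}=\lfloor n/3\rfloor<\dim V_n$. Any element of $V_n\setminus V_n'$ can be scaled to have $F(O)=1$.
\end{proof}

Lemmas~\ref{lem:star} and~\ref{lem:dim} supply the forms required in the reduction, and Proposition~\ref{prop:e} is proved. We fix a choice of the $e_{i,n}$.

\section{A quotient with square-zero maximal ideal}\label{sec:quotient}

If $f\in A_{\le n}$ with $n\ge1$, the coefficient of $w^n$ is $\sum_i\rho_ix_i$ with $\rho_i\in R$ by Proposition~\ref{prop:leading}, and $f-\sum_i\rho_ie_{i,n}\in A_{\le n-1}$. By induction,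
\begin{equation}\label{eq:module}
A_{\le n}=R+\sum_{i=1}^3\sum_{k=1}^nR\,e_{i,k}\qquad(n\ge0).
\end{equation}
Define
\[
K_{\le n}=\mathfrak{m}+\sum_{i=1}^3\sum_{k=1}^n\mathfrak{m}\,e_{i,k}\ \subset A_{\le n},\qquad K=\mathfrak{m}A .
\]
Each $K_{\le n}$ is an $R$-module, $K=\bigcup_nK_{\le n}$ by \eqref{eq:module}, and $K$ is a homogeneous ideal of $A$.

Membership in $K$ will mostly be decided by weights. Put $\omega_{l,k}=d_l-k\mathbf{1}$, that is,
\[
\omega_{1,k}=(1-k,-k),\qquad\omega_{2,k}=(-k,1-k),\qquad\omega_{3,k}=(-k,-k).
\]
The difference of the two coordinates is $1$, $-1$, $0$ for $l=1,2,3$. Hence the $\omega_{l,k}$ with $l\in\{1,2,3\}$ and $k\in\mathbb{Z}$ are pairwise distinct, and $0=\omega_{3,0}$. Let $\Omega_n=\{0\}\cup\{\omega_{l,k}:1\le l\le 3,\ 1\le k\le n\}$ be the set of weights of the generators in \eqref{eq:module}. Note that $\omega_{l,N}\notin\Omega_{N-1}$ for all $l$ and all $N\ge1$.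

\begin{lemma}\label{lem:weights}
Let $n\ge0$, and let $f\in A_{\le n}$ be homogeneous of weight $\omega$.
\begin{enumerate}
\item[(a)] If $\omega\notin\Omega_n$, then $f\in K_{\le n}$.
\item[(b)] If $\omega=\omega_{3,n}$ and the coefficient of $w^n$ in $f$ is $c\,x_3^2(x_3-1)$ with $c\in\mathbb{C}$, then $f\in K_{\le n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $f=\rho_0+\sum\rho_{i,k}e_{i,k}$ as in \eqref{eq:module}. Taking components of weight $\omega$, we may assume that $\rho_0$ is homogeneous of weight $\omega$ and $\rho_{i,k}$ of weight $\omega-\omega_{i,k}$. These weights are nonzero, so the coefficients lie in $\mathfrak{m}$ by \eqref{eq:nonzero}.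

(b) If $n=0$, then $f=c\,x_3^2(x_3-1)\in\mathfrak{m}=K_{\le0}$. If $n\ge1$, then $f-c\,x_3(x_3-1)e_{3,n}$ lies in $A_{\le n-1}$ and has weight $\omega_{3,n}\notin\Omega_{n-1}$, so it lies in $K_{\le n-1}$ by (a). Since $x_3(x_3-1)\in\mathfrak{m}$, we get $f\in K_{\le n}$.
\end{proof}

\begin{remark}\label{rem:square}
Part (b) is where passing to the hypersurface could spoil the argument. The invariant $x_1^3y_2-x_2^3y_1$ has become $x_3-1$, which is $-1$ modulo $\mathfrak{m}$. An element $f$ as in (b), with $n\ge1$, but with leading coefficient $c\,x_3(x_3-1)$ would be congruent to $-c\,e_{3,n}$ modulo $K$. The factor $x_3^2$, which comes from the exponent of $x_3$ in $h$, leaves one $x_3$ to spare.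
\end{remark}

In Example~\ref{ex:model} the ideal $xA'$ could be read off inside the ambient polynomial ring. This is impossible here, because $\mathfrak{m}B=B$; even $1\notin K$ needs proof. The danger is that an element of low degree in $w$ may enter $K$ through cancellation among terms $\rho\,e_{i,N}$ of high degree. Such cancellations come from the linear relations among $x_1,x_2,x_3$ over $R$, and these can be listed.

\begin{lemma}\label{lem:filtration}
$K\cap A_{\le n}=K_{\le n}$ for all $n\ge0$.
\end{lemma}

\begin{proof}
An element of $K\cap A_{\le n}$ lies in $K_{\le N}$ for some $N$. By descending induction it suffices to show that $K_{\le N}\cap A_{\le N-1}\subset K_{\le N-1}$ for $N\ge1$. Let $f=f'+\sum_i\rho_ie_{i,N}\in A_{\le N-1}$ with $f'\in K_{\le N-1}$ and $\rho_i\in\mathfrak{m}$. The coefficient of $w^N$ gives $\sum\rho_ix_i=0$ in $R$.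

We determine all such triples. Lift $\rho_i$ to $\tilde\rho_i\in S$, so that $\sum\tilde\rho_iX_i=\gamma\Phi$ with $\gamma\in S$. We have $\Phi=\sum\phi_iX_i$ with $(\phi_1,\phi_2,\phi_3)=\bigl(X_1^2Q_2,\,-X_2^2Q_1,\,X_3^2(X_3-1)\bigr)$, so $\theta_i=\tilde\rho_i-\gamma\phi_i$ satisfies $\sum\theta_iX_i=0$ in $S$. Such a triple is an $S$-combination of the Koszul relations $(X_2,-X_1,0)$, $(X_3,0,-X_1)$, $(0,X_3,-X_2)$. Indeed, reduction modulo $(X_1,X_2)$ shows $\theta_3\in(X_1,X_2)$, so the last two relations reduce us to $\theta_3=0$, and then $\theta_1X_1=-\theta_2X_2$ makes the triple a multiple of the first. Consequently $\sum\rho_ie_{i,N}$ is an $R$-combination of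
\[
\sigma_{ij}=x_je_{i,N}-x_ie_{j,N}\ \ (i<j),\qquad\tau=x_1^2q_2e_{1,N}-x_2^2q_1e_{2,N}+x_3^2(x_3-1)e_{3,N}.
\]
The coefficient of $w^N$ vanishes in each of them, so they lie in $A_{\le N-1}$. It suffices to show that they lie in $K_{\le N-1}$.

The three terms of $\tau$ have weights $(2,0)+(-3,0)+\omega_{1,N}$, $(0,2)+(0,-3)+\omega_{2,N}$ and $\omega_{3,N}$, all equal to $\omega_{3,N}\notin\Omega_{N-1}$. For $i=1,2$ the element $\sigma_{i3}$ has weight $\omega_{i,N}\notin\Omega_{N-1}$. Lemma~\ref{lem:weights}(a) applies to these three elements. The element $\sigma_{12}$ has weight $\mathbf{1}-N\mathbf{1}=\omega_{3,N-1}$, and by Proposition~\ref{prop:e} its coefficient of $w^{N-1}$ is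
\[
-N\,x_2^3x_3^2y_1+N\,x_1^3x_3^2y_2=N\,x_3^2(x_3-1).
\]
Lemma~\ref{lem:weights}(b) applies with $n=N-1$.
\end{proof}

\begin{proposition}\label{prop:basis}
The images of $1$ and of the $e_{i,n}$ ($i=1,2,3$, $n\ge1$) form a $\mathbb{C}$-basis of $A/K$.
\end{proposition}

\begin{proof}
They span by \eqref{eq:module}, since $R=\mathbb{C}+\mathfrak{m}$. They are homogeneous of pairwise distinct weights $0$, $\omega_{i,n}$ in the graded ring $A/K$, so it suffices to show that they are nonzero. By Lemma~\ref{lem:filtration}, $K\cap R=K_{\le0}=\mathfrak{m}$, so $1\notin K$. Suppose that $e_{i,n}\in K$. Then $e_{i,n}\in K_{\le n}$ by Lemma~\ref{lem:filtration}, and the coefficient of $w^n$ gives $x_i\in\mathfrak{m}I\subset\mathfrak{m}^2$. Let $\mathfrak{M}=(X_1,X_2,X_3,Q_1,Q_2)S$. Lifting to $S$, we get $X_i\in\mathfrak{M}^2+(\Phi)$. But all terms of $\Phi$ have degree at least $3$, so $\mathfrak{M}^2+(\Phi)=\mathfrak{M}^2$, which contains no variable. This is a contradiction.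
\end{proof}

\begin{proposition}\label{prop:products}
$e_{i,n}e_{j,m}\in K$ for all $i,j\in\{1,2,3\}$ and $n,m\ge1$.
\end{proposition}

\begin{proof}
Put $N=n+m\ge2$. The analogue of the identity $e_ne_m=xe_{n+m}$ of Example~\ref{ex:model} holds for leading terms: $f=e_{i,n}e_{j,m}-x_ie_{j,N}$ lies in $A_{\le N-1}$. Since $x_ie_{j,N}\in K$, it suffices to show that $f\in K$. The element $f$ is homogeneous of weight $\omega=d_i+d_j-N\mathbf{1}$. If one of $i,j$ equals $3$ and $l$ is the other, then $\omega=\omega_{l,N}\notin\Omega_{N-1}$. If $i=j\in\{1,2\}$, the coordinates of $\omega$ differ by $\pm2$, so again $\omega\notin\Omega_{N-1}$. In both cases $f\in K$ by Lemma~\ref{lem:weights}(a).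

There remains the case $\{i,j\}=\{1,2\}$, and after exchanging the two factors of the product we may assume $(i,j)=(1,2)$. Then $\omega=\omega_{3,N-1}$. By Proposition~\ref{prop:e} the coefficient of $w^{N-1}$ in $f$ is
\[
-m\,x_1^3x_3^2y_2-n\,x_2^3x_3^2y_1+(n+m)\,x_1^3x_3^2y_2=n\,x_3^2(x_1^3y_2-x_2^3y_1)=n\,x_3^2(x_3-1),
\]
and $f\in K$ by Lemma~\ref{lem:weights}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:six}]
The properties of $D$ and of its action were verified at the beginning of Section~\ref{sec:setup}. Let $J\subset A/K$ be the span of the images of the $e_{i,n}$. By Propositions~\ref{prop:basis} and~\ref{prop:products}, $A/K=\mathbb{C}\oplus J$ with $J$ infinite-dimensional and $J^2=0$. By Lemma~\ref{lem:squarezero}, $A$ is not finitely generated. Lemma~\ref{lem:morevars} carries the example to every dimension greater than $6$, and Lemma~\ref{lem:lowdim} gives the assertion in dimension at most $3$.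
\end{proof}

\begin{thebibliography}{9}

\bibitem{DF}
D.~Daigle and G.~Freudenburg, \emph{A counterexample to Hilbert's fourteenth problem in dimension 5}, J. Algebra \textbf{221} (1999), 528--535.

\bibitem{Fr}
G.~Freudenburg, Question 11.19, \texttt{https://github.com/aperep/lie-schools-site}.

\bibitem{Za}
O.~Zariski, \emph{Interpr\'etations alg\'ebrico-g\'eom\'etriques du quatorzi\`eme probl\`eme de Hilbert}, Bull. Sci. Math. \textbf{78} (1954).

\end{thebibliography}
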